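# Compact spaces with $\dim=1$, $\operatorname{ind}=2$ and any prescribed $\operatorname{Ind}\ge 2$

Throughout, "compact space" means compact Hausdorff space.

## 1. Cantor sets times an interval, attached to an interval

Let $I=[0,1]$ and let $J$ be a second copy of $[0,1]$. For $b\in\{2,3\}$ let $C_b=\{0,\dots,b-1\}^{\mathbb N}$ and
$$f_b:C_b\to I,\qquad f_b(t)=\sum_{q\ge 1}t_q\,b^{-q}.$$
This map is continuous and onto. A point of $I$ has two preimages if it is a $b$-adic rational $j/b^N$ in $(0,1)$, and one preimage otherwise. In lowest terms a dyadic rational in $(0,1)$ has a power of $2$ as denominator and a triadic one has a power of $3$, so no number in $(0,1)$ is both. Hence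
$$\text{every } c\in I \text{ has exactly one preimage under } f_2 \text{ or exactly one under } f_3. \tag{1}$$

Now form the set $\Xi=I\sqcup\bigsqcup_{b\in\{2,3\},\ \alpha<\omega_1}C_b\times J\times\{\alpha\}$. Call $N\subset\Xi$ open if its trace on each piece $C_b\times J\times\{\alpha\}$ is open there, its trace on $I$ is open in $I$, and every $z\in N\cap I$ has an open neighborhood $O$ in $I$ such that $f_b^{-1}(O)\times J\times\{\alpha\}\subset N$ for all but finitely many pairs $(b,\alpha)$. Section 4 treats such topologies in general and proves the following: $\Xi$ is compact Hausdorff; every piece is clopen and carries its own topology; $I$ is closed and carries its own topology; the map $\rho:\Xi\to I$ which is the identity on $I$ and $(t,l,\alpha)\mapsto f_b(t)$ on the pieces is continuous; and every neighborhood of a point $z\in I$ contains a set $\rho^{-1}(O)$ minus finitely many pieces, with $O\ni z$ open in $I$.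

We measure $\Xi$ in three ways. A *partition* between disjoint closed sets $A,A'\subset X$ is a closed set $\Lambda$ with $X\setminus\Lambda=U\sqcup V$, where $U,V$ are open and disjoint, $A\subset U$, $A'\subset V$. All three dimensions of $\emptyset$ are $-1$. For a compact space $X$ and $n\ge 0$:

* $\dim X\le n$ if every finite open cover has a finite open refinement no $n+2$ members of which have a common point;
* $\operatorname{ind}X\le n$ if every point has arbitrarily small open neighborhoods $N$ with $\operatorname{ind}\operatorname{bd}N\le n-1$;
* $\operatorname{Ind}X\le n$ if between any two disjoint closed sets there is a partition $\Lambda$ with $\operatorname{Ind}\Lambda\le n-1$.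

The facts that we rely on are these.

* (F1) For every compact space $X$, $\dim X\le\operatorname{ind}X\le\operatorname{Ind}X$.
* (F2) If $\dim X=0$ then $\operatorname{Ind}X=0$; if $\operatorname{ind}X=1$ then $\operatorname{Ind}X=1$. Consequently $\operatorname{ind}E\le1$ implies $\operatorname{Ind}E\le1$ for compact $E$: if $\operatorname{ind}E=0$, then $\dim E=0$ by (F1), so $\operatorname{Ind}E=0$.
* (F3) $\operatorname{ind}$ is monotone on subspaces; $\dim$ and $\operatorname{Ind}$ are monotone on closed subspaces.
* (F4) The closed sum theorem: a compact space that is a countable union of closed subspaces of $\dim\le n$ has $\dim\le n$.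
* (F5) A compact totally disconnected space has a base of clopen sets, so $\operatorname{ind},\dim,\operatorname{Ind}\le0$ for it. We call such spaces *zero-dimensional*, and this includes $\emptyset$.
* (F6) If $P$ is zero-dimensional compact and $F$ is compact, then $\operatorname{ind}(P\times F)\le\operatorname{ind}F$. Indeed the sets $G\times O$, with $G$ clopen in $P$ and $O$ open in $F$ with $\operatorname{ind}\operatorname{bd}O\le\operatorname{ind}F-1$, form a base, $\operatorname{bd}(G\times O)=G\times\operatorname{bd}O$, and one inducts on $\operatorname{ind}F$.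

Let us compute $\dim\Xi=1$ and $\operatorname{ind}\Xi=\operatorname{Ind}\Xi=2$.

**Small neighborhoods: $\operatorname{ind}\Xi\le2$.** A point in a piece has a clopen neighborhood $C_b\times J\times\{\alpha\}$, of $\operatorname{ind}\le1$ by (F6). Let $z\in I$, and let a neighborhood of $z$ be given; it contains $\rho^{-1}(O)$ minus finitely many pieces. Choose $a<z<a'$ with $[a,a']\cap I\subset O$, where $a$ is a dyadic rational in $(0,1)$, or $a<0$ in case $z=0$, and $a'$ is a dyadic rational in $(0,1)$, or $a'>1$ in case $z=1$. Take $M$ such that those of $a,a'$ that lie in $(0,1)$ are multiples of $2^{-M}$, and let $N_2\subset C_2$ be the union of the cylinders of length $M$ that $f_2$ maps onto some interval $[j2^{-M},(j+1)2^{-M}]\subset[a,a']$. This set is clopen, and $f_2^{-1}((a,a'))\subset N_2\subset f_2^{-1}([a,a'])$. Let $N_3=f_3^{-1}((a,a'))$, an open set. Its boundary lies in $f_3^{-1}(\{a,a'\}\cap I)$, which has at most two points by (1). Let $N$ consist of $(a,a')\cap I$ and of all $N_b\times J\times\{\alpha\}$ outside the finitely many excluded pieces. It is open. Since $N\subset\rho^{-1}([a,a'])$,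 its boundary $\Pi$ consists of $\{a,a'\}\cap I$ and, for almost all $\alpha$, of a subset of $f_3^{-1}(\{a,a'\}\cap I)\times J\times\{\alpha\}$. These subsets are clopen in $\Pi$ and have $\operatorname{ind}\le1$. The points $a,a'$ have bases of clopen neighborhoods in $\Pi$, namely the sets $\rho^{-1}(a)\cap\Pi$ or $\rho^{-1}(a')\cap\Pi$ minus finitely many pieces. So $\operatorname{ind}\Pi\le1$.

**Partitions: every partition between the points $0$ and $1$ of $I$ contains a closed copy of $J$.** Let $\Lambda=\Xi\setminus(U\cup V)$ with $0\in U$, $1\in V$. If $\Lambda\cap I$ contains a nondegenerate interval, we are done. Otherwise $(U\cup V)\cap I$ is dense in $I$, so the closures of the nonempty sets $U\cap I$ and $V\cap I$ cover the connected space $I$ and have a common point $c$. By (1) choose $b$ such that $f_b^{-1}(c)$ is a single point $t$. Take $u_n\to c$ in $U\cap I$ and $v_n\to c$ in $V\cap I$, and $t_n,t_n'\in C_b$ with $f_b(t_n)=u_n$, $f_b(t'_n)=v_n$. Every cluster point of $(t_n)$ is mapped to $c$, so $t_n\to t$, and likewise $t_n'\to t$. Since $u_n\in U$, the definition of the topology gives $\{t_n\}\times J\times\{\alpha\}\subset U$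 for all but finitely many $\alpha$; the same holds for $t'_n$ and $V$. There are uncountably many $\alpha$ and countably many exceptions, so one $\alpha$ serves all $n$ and both sets. Passing to the limit, $\{t\}\times J\times\{\alpha\}\subset\operatorname{cl}U\cap\operatorname{cl}V$. An open set that meets $\operatorname{cl}V$ meets $V$, so $U\cap\operatorname{cl}V=\emptyset$, and likewise $V\cap\operatorname{cl}U=\emptyset$. So $\operatorname{cl}U\cap\operatorname{cl}V\subset\Lambda$.

Since $\operatorname{Ind}J\ge\dim J=1$, no partition between $0$ and $1$ has $\operatorname{Ind}\le0$. So $\operatorname{Ind}\Xi\ge2$.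

**Two closed pieces.** Put $\Xi_b=I\cup\bigsqcup_\alpha C_b\times J\times\{\alpha\}$, a closed set. In $\Xi_2$ the neighborhoods above have boundary $\{a,a'\}\cap I$, because $N_2$ is clopen; in $\Xi_3$ one uses triadic endpoints and triadic cylinders. So $\operatorname{ind}\Xi_b\le1$. By (F1) and (F4), $\dim\Xi\le1$. By Lemma 1 below, a compact space covered by two closed sets with $\operatorname{ind}\le1$ has $\operatorname{Ind}\le2$, so $\operatorname{Ind}\Xi=2$. If $\operatorname{ind}\Xi\le1$, then $\operatorname{Ind}\Xi\le1$ by (F2), which is false; so $\operatorname{ind}\Xi=2$. If $\dim\Xi\le0$, then $\operatorname{Ind}\Xi\le0$, which is false; so $\dim\Xi=1$.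

## 2. Raising $\operatorname{Ind}$ while $\operatorname{ind}$ stays at $2$

The space $\Xi$ has $(\dim,\operatorname{ind},\operatorname{Ind})=(1,2,2)$. How far apart can $\operatorname{ind}$ and $\operatorname{Ind}$ be? Filippov, Lifanov and Pasynkov have compact spaces $X_i$ ($i\ge2$) with $\operatorname{ind}X_i=i$, $\operatorname{Ind}X_i=2i-1$, $\dim X_i=1$, and compact spaces $Y_i$ ($i\ge2$) with $\operatorname{ind}Y_i=\dim Y_i=i$, $\operatorname{Ind}Y_i=i+1$. Kotkin has a compact space $Z_4$ with $\dim Z_4=1$, $\operatorname{ind}Z_4=2$, $\operatorname{Ind}Z_4=4$. The question, whose source is "Non-Smooth Analysis, Optimisation Theory And Banach Space Theory", is this: *does there exist for each $n\ge5$ a compact space $Z_n$ such that $\dim Z_n=1$, $\operatorname{ind}Z_n=2$ and $\operatorname{Ind}Z_n=n$?* The answer is yes.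

**Theorem A.** For each $n\ge2$ there is a compact space $Z_n$ with $\dim Z_n=1$, $\operatorname{ind}Z_n=2$, $\operatorname{Ind}Z_n=n$.

**Theorem B.** The pairs $(\dim X,\operatorname{Ind}X)$, where $X$ runs over compact spaces with $\operatorname{ind}X=2$, are exactly the pairs $(d,n)$ with $d\in\{1,2\}$ and $n\in\{2,3,\dots\}\cup\{\infty\}$.

**Theorem C.** If $i\ge2$, $1\le d\le i$ and $2i-1\le n\le\infty$, there is a compact space with $\dim=d$, $\operatorname{ind}=i$, $\operatorname{Ind}=n$.

The first thing to try is to repeat Section 1 with $J$ replaced by $L=\Xi$, in the hope that every partition contains a copy of $L$ and so $\operatorname{Ind}$ goes up by one. Two things go wrong. The lesser one is that an interval inside $\Lambda\cap I$ is no longer a copy of $L$; this will be repaired by hanging copies of $L$ on a dense set of points of the core. The serious one concerns $\operatorname{ind}$. Suppose that $X$ is compact and that *every partition between two points $p,p'$ contains a copy of $L$*. Take an open neighborhood $N$ of $p$ with $p'\notin\operatorname{cl}N$ and $\operatorname{ind}\operatorname{bd}N\le\operatorname{ind}X-1$.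 Then $\operatorname{bd}N$ is a partition between $p$ and $p'$, so it contains a copy of $L$, and $\operatorname{ind}X\ge\operatorname{ind}L+1$. With $\operatorname{ind}L=2$ this gives $\operatorname{ind}X\ge3$. So we must work with two large closed sets $\hat A,\hat A'$, in a core where separating $\hat A$ from $\hat A'$ is harder than cutting out a small neighborhood of a point.

To exploit that difference, we carry along a finite cover of $L$ by sets of $\operatorname{ind}\le1$. For $n\ge1$ consider the following statement.

**Statement $(P_n)$.** There are a compact space $L$ and nonempty closed sets $E_1,\dots,E_k\subset L$ ($k\ge1$) with $L=\bigcup E_i$, $\operatorname{ind}E_i\le1$, $\operatorname{ind}L\le2$ and $\operatorname{Ind}L\ge n$.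

$(P_1)$ holds with $L=E_1=[0,1]$. The space $\Xi$ with its cover $\Xi_2,\Xi_3$ shows $(P_2)$. Sections 5–12 prove $(P_n)\Rightarrow(P_{n+1})$.

The mechanism of the step is as follows. We shall have a core $B$, a zero-dimensional compact space $Y$ with a quotient map $\pi:Y\to B$, and in the fibers of $\pi$ certain finite sets $s=\{s_0,s_1,\dots,s_k\}$, called stars. Along sequences of points of $Y$ tending to $s_0$ we attach sheets of the form (zero-dimensional)$\times L$, and along sequences tending to $s_r$, $r\ge1$, sheets of the form (zero-dimensional)$\times E_r$, in such a way that all sheets converge to one common copy $\{*\}\times L$. If a partition has $U$ near $s_0$ and $V$ near all of $s_1,\dots,s_k$, then $\{*\}\times L$ is a limit of $U$ and, since $\bigcup E_r=L$, also a limit of $V$: a copy of $L$ is forced. If a small neighborhood cuts off a single $s_r$ with $r\ge1$, then only $\{*\}\times E_r$ is forced into its boundary, and $\operatorname{ind}E_r\le1$. So we want: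

* (i) every clopen $C\subset Y$ that separates the preimages of $\hat A$ and $\hat A'$ cuts some star into $\{s_0\}$ and $\{s_1,\dots,s_k\}$;
* (ii) points of $B$ have small neighborhoods, coming from clopen sets $N\subset Y$, with zero-dimensional boundary in $B$, that cut off from each star at most one point, and never $s_0$ alone when $k\ge 2$.

For $k=1$ there is a simple model: $Y=C_2$, $B=I$, $\pi=f_2$, with the fibers over dyadic points as stars. A clopen $C\subset C_2$ containing $f_2^{-1}(0)$ and missing $f_2^{-1}(1)$ must split a fiber, since otherwise $f_2(C)$ and $f_2(C_2\setminus C)$ are disjoint nonempty closed sets covering $I$. For larger $k$ we take a cube of high dimension $m$, cut along walls. At a point where $m$ walls cross there are $2^m$ orthants. A small neighborhood will be bounded near such a point by *one* wall. A separation of opposite faces will be shown to depend on *all* $m$ walls at some crossing point, and a combinatorial lemma then produces an orthant whose color differs from that of $k$ of its neighbors.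

## 3. Unions of $k$ closed sets with $\operatorname{Ind}\le1$

The purpose of this section is an upper bound on $\operatorname{Ind}$. It makes the number $\operatorname{Ind}L$ in $(P_n)$ finite.

**Lemma 1.** Let $X$ be compact, $X=F_1\cup\dots\cup F_k$ with $F_i$ closed and $\operatorname{Ind}F_i\le1$. Then $\operatorname{Ind}X\le k$.

*Proof.* For $\sigma\subset\{1,\dots,k\}$ nonempty put $F_\sigma=\bigcap_{i\in\sigma}F_i$. We show by downward induction on $r=k+1,k,\dots,1$: *if $F_i\subset X$ are closed with $\operatorname{Ind}F_i\le1$, and $X=M\cup\bigcup_{|\sigma|=r}F_\sigma$ with $M$ closed and zero-dimensional, then $\operatorname{Ind}X\le k-r+1$.* The case $r=1$, $M=\emptyset$ is the lemma.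

For $r=k+1$ there is no $\sigma$, so $X=M$ and $\operatorname{Ind}X\le0$.

Let $r\le k$ and let $A,A'\subset X$ be disjoint and closed. Let $(H_a)$ be the finite closed cover of $X$ consisting of $M$ and of the sets $F_\sigma$, $|\sigma|=r$. Each has $\operatorname{Ind}\le1$, so in each $H_a$ there is a partition $M_a$ between $A\cap H_a$ and $A'\cap H_a$ with $\operatorname{Ind}M_a\le0$, and we take $M_a=\emptyset$ for $H_a=M$. Write $H_a\setminus M_a=U_a\sqcup V_a$ with $A\cap H_a\subset U_a$, $A'\cap H_a\subset V_a$. Put
$$U=\{x:\ x\in H_a\Rightarrow x\in U_a\ \text{ for all }a\},\qquad V=\{x:\ x\in H_a\Rightarrow x\in V_a\ \text{ for all }a\}.$$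
The complement of $U$ is $\bigcup_a(H_a\setminus U_a)$, a finite union of closed sets, so $U$ is open; likewise $V$. As the $H_a$ cover $X$, $U\cap V=\emptyset$. Clearly $A\subset U$ and $A'\subset V$. So $\Lambda=X\setminus(U\cup V)$ is a partition. Let $x\in\Lambda$ lie in no $M_a$. As $x\notin U$, there is $a$ with $x\in H_a\setminus U_a$, so $x\in V_a$. As $x\notin V$, there is $b$ with $x\in U_b$. Then $a\ne b$ and $x\in H_a\cap H_b$. If one of these two sets is $M$, then $x\in M$. Otherwise they are $F_\sigma,F_{\sigma'}$ with $\sigma\ne\sigma'$ of size $r$, so $|\sigma\cup\sigma'|\ge r+1$ and $x\in F_\tau$ for some $\tau$ with $|\tau|=r+1$. Hence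
$$\Lambda\subset M'\cup\bigcup_{|\tau|=r+1}F_\tau,\qquad M'=M\cup\bigcup_aM_a .$$
By (F4), $\dim M'\le0$, so $M'$ is zero-dimensional. The induction hypothesis, applied to $\Lambda$ with $M'\cap\Lambda$ and $F_i\cap\Lambda$, gives $\operatorname{Ind}\Lambda\le k-r$. So $\operatorname{Ind}X\le k-r+1$. $\square$

## 4. Attaching compact spaces to a core

This section makes the topology of Section 1 general, computes boundaries in it, and isolates the argument that forced a copy of $J$ into a partition.

**Definition (attachment).** Let $K$ be compact and let $\varphi_a:\Theta_a\to K$ ($a\in I_0$, any index set) be continuous maps of compact spaces. On $X=K\sqcup\bigsqcup_a\Theta_a$ call $N$ open iff $N\cap\Theta_a$ is open in $\Theta_a$ for all $a$, $N\cap K$ is open in $K$, and every $z\in N\cap K$ has an open neighborhood $O$ in $K$ with $\varphi_a^{-1}(O)\subset N$ for all but finitely many $a$. We write $X=K[\Theta_a,\varphi_a]$, or $K[\Theta_a]$ when the maps are understood.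

If $K$ and all $\Theta_a$ are single points, this is the one-point compactification of a discrete set. The space $\Xi$ is $I[C_b\times J\times\{\alpha\}]$.

**Basic properties.** The open sets form a topology: for unions this is clear, and for $N\cap N'$ use $O\cap O'$. Let $\rho:X\to K$ be the identity on $K$ and $\varphi_a$ on $\Theta_a$. For $O\subset K$ open, $\rho^{-1}(O)=O\cup\bigsqcup\varphi_a^{-1}(O)$ is open, so $\rho$ is a continuous retraction. An open subset of $\Theta_a$ is open in $X$, and $X\setminus\Theta_a$ is open; so $\Theta_a$ is clopen and carries its own topology. The set $K$ is closed, and its subspace topology is its own, since $\rho^{-1}(O)\cap K=O$. The space $X$ is Hausdorff: two points of $K$ are separated via $\rho$, two points of one $\Theta_a$ inside $\Theta_a$, and in all other cases some clopen $\Theta_a$ separates. If $N$ is a neighborhood of $z\in K$, take $O$ as in the definition, shrunk so that $O\subset N$. Then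
$$N\supset\rho^{-1}(O)\setminus\bigsqcup_{a\in F}\Theta_a\quad\text{with $F$ finite, $O\ni z$ open in $K$.} \tag{2}$$
Given an open cover of $X$, finitely many sets as in (2), each inside a member of the cover, have their sets $O$ covering $K$; they miss only points of finitely many compact $\Theta_a$. So $X$ is compact.

**Closed subattachments.** Let $K'\subset K$ and $\Theta_a'\subset\Theta_a$ be closed with $\varphi_a(\Theta_a')\subset K'$. Then $X'=K'\cup\bigsqcup\Theta_a'$ is closed in $X$: its complement meets $\Theta_a$ in $\Theta_a\setminus\Theta'_a\supset\varphi_a^{-1}(K\setminus K')$, so it is open, with $O=K\setminus K'$ at points of $K\setminus K'$. By (2), the identity from $K'[\Theta_a']$ to the subspace $X'$ is continuous. It is a bijection of a compact space onto a Hausdorff space, so $X'$ carries the attachment topology.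

**Lemma 2.** Let $X=K[\Theta_a,\varphi_a]$, let $N_K\subset K$ be open and $F$ a finite set of indices. Put $N_a=\emptyset$ for $a\in F$, and for $a\notin F$ let $N_a\subset\Theta_a$ be open with $\varphi_a^{-1}(N_K)\subset N_a\subset\varphi_a^{-1}(\operatorname{cl}N_K)$. Then $N=N_K\cup\bigsqcup N_a$ is open, and
$$\operatorname{cl}N=\operatorname{cl}_KN_K\cup\bigsqcup\operatorname{cl}_{\Theta_a}N_a,\qquad\operatorname{bd}N=\operatorname{bd}_KN_K\cup\bigsqcup\operatorname{bd}_{\Theta_a}N_a .$$

*Proof.* $N$ is open: at points of $N_K$ use $O=N_K$. Since $N\subset\rho^{-1}(\operatorname{cl}N_K)$ and this set is closed, $\operatorname{cl}N\cap K=\operatorname{cl}N_K$. Since $\Theta_a$ is clopen, $\operatorname{cl}N\cap\Theta_a=\operatorname{cl}N_a$. Finally $\operatorname{bd}N=\operatorname{cl}N\setminus N$. $\square$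

Write $w$ for the weight.

**Lemma 3.** Let $\kappa$ be an infinite cardinal, $\lambda>\kappa$ a cardinal, $w(\Theta_s)\le\kappa$ for $s\in S$, let $\varphi_s:\Theta_s\to Z$ be continuous, and $X=Z[\Theta_s\times\{\alpha\},\varphi_s]_{(s,\alpha)\in S\times\lambda}$. Let $U,V$ be disjoint open sets in $X$ and $\Lambda=X\setminus(U\cup V)$. For each $s$ there is $\alpha<\lambda$ with
$$\big(\operatorname{cl}\varphi_s^{-1}(U\cap Z)\cap\operatorname{cl}\varphi_s^{-1}(V\cap Z)\big)\times\{\alpha\}\subset\Lambda .$$

*Proof.* Let $Q_U$ be dense in $\varphi_s^{-1}(U\cap Z)$ with $|Q_U|\le\kappa$, and $Q_V$ similarly for $V$. For $t\in Q_U$ we have $\varphi_s(t)\in U$, so the definition of the topology gives $(t,\alpha)\in U$ for all but finitely many $\alpha$; similarly for $Q_V$ and $V$. There are at most $\kappa<\lambda$ exceptions altogether, so some $\alpha$ satisfies $Q_U\times\{\alpha\}\subset U$ and $Q_V\times\{\alpha\}\subset V$. The set on the left then lies in $\operatorname{cl}U\cap\operatorname{cl}V$, which is contained in $\Lambda$ because $U,V$ are disjoint and open. $\square$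

## 5. Sensitive vertices of a Boolean function

For $\sigma\in\{0,1\}^m$ let $\sigma^{(i)}$ be $\sigma$ with the $i$-th coordinate flipped. A function $\chi:\{0,1\}^m\to\{0,1\}$ depends on the $i$-th variable if $\chi(\sigma^{(i)})\ne\chi(\sigma)$ for some $\sigma$. We want one vertex $\sigma$ at which many flips change $\chi$. If $\chi$ depends on both of two variables, it takes some value either at exactly one vertex (like "and") or it is $\sigma_1+\sigma_2$ mod $2$ up to a constant; in both cases there is a vertex where both flips change $\chi$. For three variables, the function "if $\sigma_1=1$ then $\sigma_2$, else $\sigma_3$" depends on all variables, but at each vertex one of the flips of $\sigma_2,\sigma_3$ changes nothing. So for $k$ sensitive directions we may need more than $k$ variables. The argument below is H.-U. Simon's.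

**Lemma 4.** If $\chi:\{0,1\}^m\to\{0,1\}$ depends on all $m\ge1$ variables and $m\ge k4^k$, where $k\ge1$, there are $\sigma\in\{0,1\}^m$ and $K\subset\{1,\dots,m\}$ with $|K|=k$ and $\chi(\sigma^{(i)})\ne\chi(\sigma)$ for all $i\in K$.

*Proof.* **Step 1: dense subsets of a cube are large.** We claim: if $d$ is an integer and $S$ is a nonempty set of vertices of a cube, each having at least $d$ neighbors in $S$, then $|S|\ge2^d$. For $d\le0$ this is clear. For $d\ge1$ there are two adjacent points in $S$, so some coordinate takes both values on $S$ and splits $S$ into two nonempty parts. A point has at most one neighbor in the other part, hence at least $d-1$ in its own, and by induction each part has at least $2^{d-1}$ elements.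

**Step 2: counting the edges on which $\chi$ changes.** Let $s$ be the maximum over $\sigma$ of the number of $i$ with $\chi(\sigma^{(i)})\ne\chi(\sigma)$. Then $s\ge1$. For fixed $i$ let $S_i$ be the set of $x\in\{0,1\}^{m-1}$ (coordinate $i$ omitted) with $\chi(x,0)\ne\chi(x,1)$, where the second entry is the $i$-th coordinate; it is nonempty since $\chi$ depends on the $i$-th variable. Let $x\in S_i$. At $(x,0)$ at most $s$ directions change $\chi$, and $i$ is one of them; the same holds at $(x,1)$. So all but at most $2(s-1)$ directions $j\ne i$ change neither $\chi(x,0)$ nor $\chi(x,1)$, and for these the point $x$ with its $j$-th coordinate flipped is again in $S_i$. So each point of $S_i$ has at least $m-1-2(s-1)$ neighbors in $S_i$, and $|S_i|\ge2^{m+1-2s}$ by Step 1. The number of edges on which $\chi$ changes is $\sum_i|S_i|$, and it is at most $\frac12s2^m$. So $m2^{m+1-2s}\le s2^{m-1}$, that is, $m\le s4^{s-1}$. If $s\le k-1$, this contradicts $m\ge k4^k$. So $s\ge k$. $\square$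

## 6. Boxes in a cube and their types

Fix $k\ge1$ and put $m=k4^k$, $p=m+1$, $Q=[0,1]^m$. We now choose the walls in $Q$ and decide at which crossings of $m$ walls the stars may sit.

To see the tension, think for a moment of $m=2$ and of ever finer covers of the square by rectangles with all endpoints distinct and different from $0,1$. Suppose we used *all* crossings of two walls. If $x\in\operatorname{int}Q$ lies in the interior of an edge of $W$ and $V\ni x$ is a rectangle of diameter less than the distance from $x$ to the ends of this edge within the square, then the boundary of $V$ crosses the edge close to $x$. So crossings are dense in the wall of $W$. In Section 7 sheets will be glued together along the closure of the chosen crossings on each wall. Here this closure is the whole wall, everything gets glued back, and the core is the square itself, of dimension $2$. If on the other hand we used no crossings, nothing would be glued and the core would be zero-dimensional. We need crossings that are sparse on each wall and yet unavoidable for separations of opposite faces. The device is a labeling of the boxes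 by types: only crossings of walls of *distinct types* count.

**Boxes.** For a box $W=\prod(a_i,b_i)\subset\mathbb R^m$ call $a_i,b_i$ its *$i$-endpoints* and put $F_W=Q\cap\operatorname{bd}W$. We construct, inductively over $g\ge1$, finite families $\mathcal W_g^j$ ($1\le j\le p$) of boxes. Put $\mathcal W_g=\bigcup_j\mathcal W_g^j$ ("generation $g$"), $\mathcal W^j=\bigcup_g\mathcal W_g^j$, $\mathcal W=\bigcup_j\mathcal W^j$, all unions disjoint, such that

* (B1) for each $i$, all $i$-endpoints of all boxes of $\mathcal W$ are distinct and different from $0,1$;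
* (B2) each $\mathcal W_g^j$ covers $Q$, and its members have diameter $<\varepsilon_g\le2^{-g-3}$.

For given $\varepsilon_g$ this is possible: take a finite cover of $Q$ by boxes of diameter $<\varepsilon_g$ and, one box after another, enlarge each slightly so that its endpoints avoid the finitely many forbidden values.

**Walls through a point.** For $x\in F_W$ let $J_W(x)=\{i:x_i\text{ is an }i\text{-endpoint of }W\}$, a nonempty set. By (B1), for fixed $x$ the sets $J_W(x)$ over those $W$ with $x\in F_W$ are pairwise disjoint. So $x$ lies in at most $m$ sets $F_W$. If it lies in $m$ of them, all $J_W(x)$ are singletons, and the boxes can be indexed $W_1,\dots,W_m$ with $J_{W_i}(x)=\{i\}$. Then all coordinates of $x$ are endpoints, so $x\in\operatorname{int}Q$ by (B1). As $x\in\operatorname{cl}W_i$ and only the $i$-th coordinate is an endpoint of $W_i$, near $x$ the box $W_i$ is one of the half-spaces $\{z_i>x_i\}$, $\{z_i<x_i\}$.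

**Types.** Every $W\in\mathcal W$ gets a type $T(W)$. The boxes of $\mathcal W_1$ get distinct types. For $W\in\mathcal W_{g+1}$ let
$$P(W)=\{T(V):\ V\text{ of generation}\le g,\ \operatorname{cl}W\cap F_V\ne\emptyset\}.$$
If $1\le|P(W)|\le m-1$, let $T(W)$ be an element of $P(W)$. Otherwise $T(W)$ is a new type: among the boxes of generation $\le g+1$ only $W$ has it.

For instance let $m=2$, and let a box $W$ of generation $2$ have a closure that meets walls of generation $1$ of one type only, say $T(V)$. Then $T(W)=T(V)$, so a crossing of $F_W$ with $F_V$ is a crossing of equal types and will not count. A box near a crossing of two different types gets a new type, and its crossings with these two walls do count; but they are close to an old counted crossing.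

**Corners.** Let $\mathcal C_g$ be the set of $x\in Q$ that lie in $F_{W_1}\cap\dots\cap F_{W_m}$ for some boxes of generation $\le g$ of pairwise distinct types. It is finite, since each coordinate of $x$ is an endpoint of one of these boxes, and $\mathcal C_g\subset\mathcal C_{g+1}$. Put $\mathcal C=\bigcup_g\mathcal C_g$.

**Choice of $\varepsilon_{g+1}$.** Let $\varepsilon_1=2^{-4}$. After generation $g$ and its types are chosen, let $\rho_g\in(0,1]$ be at most the minimal distance between distinct points of $\mathcal C_g$, and put $\delta_g=2^{-g-3}\min(\rho_1,\dots,\rho_g)$. There is $r_g>0$ with the following property: whenever $V_1,\dots,V_m$ have generation $\le g$ and pairwise distinct types, and $x\in Q$ has $\operatorname{dist}(x,F_{V_i})\le r_g$ for all $i$ (distance to $\emptyset$ being $\infty$), there is $y\in\bigcap F_{V_i}$ with $|x-y|<\delta_g$. Indeed, for each of the finitely many tuples the compact sets $\{x\in Q:\operatorname{dist}(x,F_{V_i})\le r\ \forall i\}$ decrease, as $r\to0$, to $\bigcap F_{V_i}$, so they are eventually contained in its open $\delta_g$-neighborhood (and are eventually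 empty if $\bigcap F_{V_i}=\emptyset$). Choose $\varepsilon_{g+1}\le\min(r_g,2^{-g-4})$.

**(T1) Types are small.** *For each type $t$, $\operatorname{diam}\bigcup_{T(W)=t}\operatorname{cl}W<1$.* Let $g_0$ be the smallest generation in which $t$ occurs. There $t$ is a new type (or $g_0=1$), so only one box $W^t$ of generation $g_0$ has it. Any other box $W$ of type $t$ has generation $>g_0$, and its type is not new, so it was inherited: $\operatorname{cl}W$ meets the closure of a box of type $t$ of smaller generation. Following such a chain down to $W^t$, whose generations strictly decrease, we see that each point of $\operatorname{cl}W$ is within $\sum_{h>g_0}\varepsilon_h$ of $\operatorname{cl}W^t$. So the diameter is at most $\varepsilon_{g_0}+2\sum_{h>g_0}\varepsilon_h\le2\sum_{h\ge1}2^{-h-3}=\frac14$.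

**(T2) Corners are sparse on each wall.** *For $W\in\mathcal W$ the closed set $\Gamma_W:=\operatorname{cl}(\mathcal C\cap F_W)\subset F_W$ is zero-dimensional.*

*Proof.* **Step 1: new corners on an old wall are near old corners on it.** Let $V$ have generation $\le g$. We claim that each $x\in\mathcal C_{g+1}\cap F_V$ is at distance $<\delta_g$ from $\mathcal C_g\cap F_V$. Let $P$ be the set of types of boxes $V'$ of generation $\le g$ with $\operatorname{dist}(x,F_{V'})\le\varepsilon_{g+1}$. As $x\in F_V$, $T(V)\in P$.

Suppose $|P|\ge m$. Choose $V_1=V$ and, among these boxes, $V_2,\dots,V_m$ realizing further distinct types of $P$. Since $\varepsilon_{g+1}\le r_g$, there is $y\in\bigcap F_{V_i}\subset\mathcal C_g\cap F_V$ with $|x-y|<\delta_g$, as claimed.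

Suppose $|P|\le m-1$. Consider the $m$ boxes of distinct types that witness $x\in\mathcal C_{g+1}$. Those of generation $\le g$ have type in $P$. Let $W$ be one of generation $g+1$. Then $\operatorname{cl}W$ has diameter $<\varepsilon_{g+1}$ and contains $x\in F_V$. So $T(V)\in P(W)$. If $\operatorname{cl}W$ meets some $F_{V'}$ with $V'$ of generation $\le g$, then $\operatorname{dist}(x,F_{V'})\le\varepsilon_{g+1}$; so $P(W)\subset P$. Hence $1\le|P(W)|\le m-1$, and $T(W)\in P(W)\subset P$ by the rule for types. So all $m$ distinct types are in $P$, a contradiction.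

**Step 2: clopen partitions of $\Gamma_V$.** Let $g\ge$ generation of $V$. A point of $\mathcal C\cap F_V$ lies in some $\mathcal C_l\cap F_V$. Applying Step 1 with $l-1,l-2,\dots,g$, we find that it is within $\eta_g=\sum_{l\ge g}\delta_l$ of $\mathcal C_g$. Since $\delta_l\le2^{-l-3}\rho_g$ for $l\ge g$, we have $\eta_g\le2^{-g-2}\rho_g$, so $2\eta_g<\rho_g$. Hence the closed balls of radius $\eta_g$ around the points of the finite set $\mathcal C_g$ are pairwise disjoint, and they cover $\Gamma_V$. As $\eta_g\to0$, $\Gamma_V$ has finite partitions into clopen sets of arbitrarily small diameter, so it is zero-dimensional. $\square$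

## 7. The split cube $Y$, the core $B$, and stars

Now we cut the cube along all walls, which gives a zero-dimensional space $Y$, and glue back over the sets $\Gamma_W$ only, which gives $B$.

**The space $Y$.** The set $\Sigma=\bigcup_WF_W$ lies in countably many hyperplanes $\{z_i=e\}$, so $Q\setminus\Sigma$ is dense in $\operatorname{int}Q$ by Baire's theorem, hence in $Q$. Let $Y$ be the closure of $\{(x,(1_W(x))_W):x\in Q\setminus\Sigma\}$ in $Q\times\{0,1\}^{\mathcal W}$, let $f:Y\to Q$ be the projection, and $Y_W=\{y:y_W=1\}$, a clopen set. As $f(Y)$ is compact and contains a dense set, $f$ is onto. Approximating $y$ by points over $Q\setminus\Sigma$ we see: if $f(y)\in W$ then $y_W=1$; if $f(y)\notin\operatorname{cl}W$ then $y_W=0$. So points of $f^{-1}(x)$ differ only in coordinates $W$ with $x\in F_W$, of which there are at most $m$, and $|f^{-1}(x)|\le2^m$. In the analogous construction with $m=1$, a point of $[0,1]$ is split into a left and a right copy exactly when it is an endpoint of one of the intervals, much as $C_2$ splits the dyadic points.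

The sets $Y_W$ separate points: if $f(y)\ne f(y')$, take a small $W$ with $f(y)\in W$, $f(y')\notin\operatorname{cl}W$; if $f(y)=f(y')$ and $y\ne y'$, some coordinate differs. So the map $y\mapsto(y_W)_W$ is injective and continuous on a compact space, hence an embedding into $\{0,1\}^{\mathcal W}$. Thus $Y$ is compact, metrizable and zero-dimensional, and every clopen subset of $Y$ is a finite Boolean combination of sets $Y_W$.

**The dense set $D$.** Let $D\subset Q\setminus\Sigma$ be countable and dense in $Q$. For $d\in D$ the fiber $f^{-1}(d)$ is a single point $\hat d$.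

(Y1) *Every nonempty open subset of $Y$ contains $\hat d$ for infinitely many $d\in D$.* It contains a nonempty set $\{y\in Y:y_W=e_W,\ W\in\mathcal F\}$ with $\mathcal F$ finite, and this set contains the point over some $x\in Q\setminus\Sigma$, since such points are dense in $Y$. For $W\in\mathcal F$ the function $1_W$ is constant on $Q$ near $x$, so $\hat d$ is in the set for all $d\in D$ close to $x$. In particular the points $\hat d$ are dense in $Y$.

**Fibers over corners.** Let $c\in\mathcal C$, and let $W_1,\dots,W_m$ be the only boxes with $c\in F_W$, indexed so that $J_{W_i}(c)=\{i\}$. Then $c\in\operatorname{int}Q$, and each of the $2^m$ open orthants at $c$ contains points of $Q\setminus\Sigma$ tending to $c$. Along the points of $Y$ over these, all coordinates are eventually constant: the $W_i$-coordinates by the choice of the orthant, the others because $c\notin F_W$. So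
$$f^{-1}(c)=\{c^\tau:\tau\in\{0,1\}^m\},$$
where $c^\tau$ has $W_i$-coordinate $\tau_i$ and is a limit of points of $Y$ over the orthant where $1_{W_i}=\tau_i$ for all $i$.

**The core $B$.** Let $y\sim y'$ iff $f(y)=f(y')=:x$ and $x\in\Gamma_W$ for every $W$ with $y_W\ne y'_W$. This is an equivalence relation; for transitivity note that $y_W\ne y''_W$ implies $y_W\ne y_W'$ or $y_W'\ne y_W''$. It is closed: if $(y_a,y'_a)\to(y,y')$ is a convergent net with $y_a\sim y_a'$, then $f(y)=f(y')$; and if $y_W\ne y_W'$, then eventually $(y_a)_W\ne(y_a')_W$, so $f(y_a)\in\Gamma_W$ and $f(y)\in\Gamma_W$. So $B=Y/{\sim}$ is compact Hausdorff. Let $\pi:Y\to B$ be the quotient map and $q:B\to Q$ the map with $q\pi=f$; it has finite fibers. For $c\in\mathcal C$ the whole of $f^{-1}(c)$ is one class, because $c\in\mathcal C\cap F_{W_i}\subset\Gamma_{W_i}$ for each $i$; write $\bar c\in B$ for it. For $d\in D$ the set $\{\hat d\}$ is a class; put $\bar d=\pi(\hat d)$.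

**Definition (star).** A star is $s=(c,\sigma,K)$ with $c\in\mathcal C$, $\sigma\in\{0,1\}^m$ and $K=\{i_1<\dots<i_k\}\subset\{1,\dots,m\}$. Put $s_0=c^\sigma$ and $s_r=c^{\sigma^{(i_r)}}$ for $1\le r\le k$, and identify $s$ with the set $\{s_0,\dots,s_k\}\subset\pi^{-1}(\bar c)$.

So a star is one orthant at a corner together with $k$ of its neighbors. For $W\in\mathcal W$ we have $Y_W\cap s\in\{\emptyset,s\}$ unless $W=W_{i_r}$ for some $r$, since only the $W_{i_r}$-coordinates vary on $s$; and the $W_{i_r}$-coordinate is the same at all points of $s$ except $s_r$, so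
$$Y_{W_{i_r}}\cap s\in\{\{s_r\},\ s\setminus\{s_r\}\}. \tag{3}$$
Let $S_j$ be the set of stars for which none of $W_1,\dots,W_m$ is in $\mathcal W^j$. As $p=m+1$, every star lies in some $S_j$.

The next lemma is requirement (ii) of Section 2: small neighborhoods in $B$ are cut along a single wall.

**Lemma 5.** Let $z\in O\subset B$, $O$ open, $1\le j\le p$. There is a clopen $N\subset Y$ with $\pi^{-1}(z)\subset N\subset\pi^{-1}(O)$ such that $\partial N:=\pi(N)\cap\pi(Y\setminus N)$ is zero-dimensional and, for every star $s$, $N\cap s$ is one of $\emptyset$, $s$, $\{s_r\}$, $s\setminus\{s_r\}$ with $r\ge1$; if $s\in S_j$, then $N\cap s\in\{\emptyset,s\}$.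

*Proof.* **Step 1: choice of $N$.** Let $x=q(z)$. A small box around $x$ contains the whole fiber $f^{-1}(x)$, so we first cut out $\pi^{-1}(z)$. Let $W_1',\dots,W_a'$ be the boxes with $x\in F_{W_b'}\setminus\Gamma_{W_b'}$. By definition of $\sim$, the $W_b'$-coordinate is a constant $e_b$ on $\pi^{-1}(z)$. Let $M=\{y:y_{W_b'}=e_b,\ b\le a\}$, a clopen set. Then $f^{-1}(x)\cap M=\pi^{-1}(z)$: two points of $f^{-1}(x)\cap M$ differ only in coordinates $W$ with $x\in F_W$ and $W\ne W'_b$ for all $b$, hence with $x\in\Gamma_W$, so they are equivalent. The compact sets $\{y\in M:|f(y)-x|\le\varepsilon\}$ decrease to $\pi^{-1}(z)$ as $\varepsilon\to0$, and $x\notin\Gamma_{W_b'}$. So by (B2) there is $W\in\mathcal W^j$ with $x\in W$, so small that $\operatorname{cl}W\cap\Gamma_{W_b'}=\emptyset$ for all $b$ and $f^{-1}(\operatorname{cl}W)\cap M\subset\pi^{-1}(O)$. Put $N=Y_W\cap M$. Then $N\subset f^{-1}(\operatorname{cl}W)\cap M\subset\pi^{-1}(O)$. As $x\in W$, $f^{-1}(x)\subset Y_W$, so $\pi^{-1}(z)=f^{-1}(x)\cap M\subset N$.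

**Step 2: $\partial N$ is zero-dimensional.** A class over a point $u\in\operatorname{cl}W$ has constant $W_b'$-coordinates, because $u\notin\Gamma_{W'_b}$; so it is contained in $M$ or disjoint from $M$. If a class meets both $N$ and $Y\setminus N$, it lies over a point $u\in\operatorname{cl}W$ and is contained in $M$, so it is split by $Y_W$, and hence $u\in\Gamma_W$. Thus the closed set $\partial N$ lies in $q^{-1}(\Gamma_W)$. A connected subset of $q^{-1}(\Gamma_W)$ is mapped by $q$ to a single point of the zero-dimensional set $\Gamma_W$ (T2), so it lies in a finite fiber and is a point. So $q^{-1}(\Gamma_W)$ is compact and totally disconnected, and $\partial N$ is zero-dimensional.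

**Step 3: traces on stars.** Let $c\in\mathcal C$. If $c\notin\operatorname{cl}W$, then $N\cap f^{-1}(c)=\emptyset$. If $c\in\operatorname{cl}W$, then the class $f^{-1}(c)$ is contained in $M$ or disjoint from $M$. So $N\cap f^{-1}(c)$ is $\emptyset$ or $Y_W\cap f^{-1}(c)$. For a star $s$ over $c$ the set $N\cap s$ is therefore $\emptyset$ or $Y_W\cap s$, and (3) and the sentence before it give the list. If $s\in S_j$, then $W\in\mathcal W^j$ is none of $W_1,\dots,W_m$, so $Y_W\cap s\in\{\emptyset,s\}$. $\square$

## 8. Every separation of opposite faces splits off the center of a star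

Here is requirement (i). Put $A=\{x\in Q:x_1=0\}$ and $A'=\{x\in Q:x_1=1\}$.

**Lemma 6.** Let $C\subset Y$ be clopen with $f^{-1}(A)\subset C$ and $f^{-1}(A')\cap C=\emptyset$. There is a star $s$ with $s_0\in C$, $s_1,\dots,s_k\notin C$, or with $s_0\notin C$, $s_1,\dots,s_k\in C$.

*Proof.* **Step 1: translation into a coloring of the cube.** The set $C$ depends only on the coordinates in a finite $\mathcal F\subset\mathcal W$. Let $Q_0=Q\setminus\bigcup_{\mathcal F}F_W$, an open dense subset of $Q$. For $x\in Q_0$ the $\mathcal F$-coordinates are constant on $f^{-1}(x)$, with values $1_W(x)$, so $f^{-1}(x)\subset C$ or $f^{-1}(x)\cap C=\emptyset$. Let $G,H\subset Q_0$ be the corresponding sets. They are disjoint with $G\cup H=Q_0$, and open since $1_W$, $W\in\mathcal F$, is locally constant on $Q_0$. The sets $f(C)$ and $f(Y\setminus C)$ are compact and contain $G$ and $H$, so $f(C)\supset\operatorname{cl}G$ and $f(Y\setminus C)\supset\operatorname{cl}H$. Hence $A\cap\operatorname{cl}H=\emptyset=A'\cap\operatorname{cl}G$. Let $R=\operatorname{cl}G\cap\operatorname{cl}H$. As $\operatorname{cl}G\cup\operatorname{cl}H=Q$,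 we have $Q\setminus R=P_0\sqcup P_1$ with $P_0=Q\setminus\operatorname{cl}H\supset A$ and $P_1=Q\setminus\operatorname{cl}G\supset A'$ open.

**Step 2: the interface $R$ consists of pieces of walls.** For $W\in\mathcal F$ let $S_W$ be the set of $z\in F_W\cap\operatorname{int}Q$ with $|J_W(z)|=1$ and $z\notin F_{W'}$ for $W'\in\mathcal F\setminus\{W\}$, such that of the two sides of $F_W$ near $z$ one is in $G$ and the other in $H$. Let $R_W=\operatorname{cl}S_W\subset F_W$. We claim $R=\bigcup_{\mathcal F}R_W$.

Clearly $R_W\subset R$. Let $x\in R$ and $\varepsilon>0$. Choose $g\in G$ and $h\in H$ in $\operatorname{int}Q$, within $\varepsilon$ of $x$, on no hyperplane $\{z_i=e\}$ with $e$ an $i$-endpoint of a box of $\mathcal F$, and such that the segment $[g,h]$ misses all flats $\{z_i=e,\ z_{i'}=e'\}$, $i\ne i'$, with $e,e'$ such endpoints. This is possible: $g$ and $h$ range over nonempty open sets, and for given $g$ each flat excludes for $h$ only the hyperplane spanned by $g$ and the flat. The segment meets each hyperplane $\{z_i=e\}$ in at most one point, so it has all but finitely many points in $Q_0$.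 The color ($G$ or $H$) is locally constant on $Q_0$ and different at $g$ and $h$, so it changes at some point $z\notin Q_0$ of the segment. Then $z\in F_W$ for some $W\in\mathcal F$, so $z$ lies on at least one of the hyperplanes; by the choice of the segment it lies on exactly one, say $\{z_i=e\}$, and by (B1) $e$ is an endpoint of $W$ only. So $J_W(z)=\{i\}$ and $z\notin F_{W'}$ for the other $W'\in\mathcal F$. Near $z$ the only wall is $\{z_i=e\}$, each of its two sides has one color, and the segment crosses it at $z$. Hence $z\in S_W$, and $|z-x|<\varepsilon$. Since $\mathcal F$ is finite and $\varepsilon$ arbitrary, $x\in\bigcup R_W$.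

**Step 3: $m$ different types meet in $R$.** For a type $t$ let $R_t=\bigcup\{R_W:W\in\mathcal F,\ T(W)=t\}$; it is closed and, if nonempty, $\operatorname{diam}R_t<1$ by (T1). We claim that some point of $R$ lies in $R_t$ for $m$ different $t$. The reason is that $R$ separates $A$ from $A'$, and such a set cannot be mapped, respecting the remaining $m-1$ pairs of faces, into something of dimension $m-2$.

Suppose not. The nonempty $R_t$ form a finite closed cover of $R$ by Step 2. Taking small metric neighborhoods in $R$, we get open $O_t\supset R_t$ with $\operatorname{diam}O_t<1$, no $m$ of which have a common point. Let $(\psi_t)$ be a partition of unity on $R$ with $\psi_t=0$ off $O_t$. For $2\le i\le m$ let $\Phi_i=\sum_t\psi_t\epsilon_{t,i}$, where $\epsilon_{t,i}=0$ if $O_t$ meets $\{x_i=0\}$, and $1$ otherwise. If $x\in R$ has $x_i=0$, every $O_t$ containing $x$ has $\epsilon_{t,i}=0$, so $\Phi_i(x)=0$. If $x_i=1$, every $O_t$ containing $x$ has diameter $<1$ and so misses $\{x_i=0\}$; hence $\Phi_i(x)=1$. At each point at most $m-1$ of the $\psi_t$ are nonzero, so the image of $\Phi=(\Phi_2,\dots,\Phi_m)$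 lies in finitely many convex hulls of at most $m-1$ points of $\mathbb R^{m-1}$. Each of these lies in an affine subspace of dimension $\le m-2$, so $\Phi(R)$ misses some $c\in(0,1)^{m-1}$. Write $c=(c_2,\dots,c_m)$. By Tietze's theorem extend $\Phi_i$ to a map $Q\to[0,1]$ with value $0$ on $\{x_i=0\}$ and $1$ on $\{x_i=1\}$.

We have $R\ne\emptyset$ as $Q$ is connected, and $R\cap(A\cup A')=\emptyset$. Let
$$g(x)=-\frac{d(x,R)}{d(x,R)+d(x,A)}\ \text{ on }P_0\cup R,\qquad g(x)=\frac{d(x,R)}{d(x,R)+d(x,A')}\ \text{ on }P_1\cup R .$$
These two sets are closed with intersection $R$, where both formulas give $0$. So $g$ is continuous, $g^{-1}(0)=R$, $g=-1$ on $A$ and $g=1$ on $A'$. The Poincaré–Miranda theorem says that continuous functions $h_1,\dots,h_m$ on $Q$ with $h_i\le0$ on $\{x_i=0\}$ and $h_i\ge0$ on $\{x_i=1\}$ have a common zero. Apply it to $(g,\Phi_2-c_2,\dots,\Phi_m-c_m)$. The zero is a point of $R$ with $\Phi=c$, a contradiction.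

**Step 4: the star.** So there are a point $x$ and boxes $W_1,\dots,W_m\in\mathcal F$ of distinct types with $x\in\bigcap R_{W_i}\subset\bigcap F_{W_i}$. Thus $x\in\mathcal C$; index so that $J_{W_i}(x)=\{i\}$. In a small open cube $O\subset Q$ around $x$ the only walls $F_W$, $W\in\mathcal F$, are those of the $W_i$, namely $\{z_i=x_i\}$. So colors are constant on the open orthants of $O$. Let $\chi(\tau)=1$ if the orthant where $1_{W_i}=\tau_i$ for all $i$ lies in $G$, and $\chi(\tau)=0$ otherwise. Since $x^\tau$ is a limit of points of $Y$ over this orthant and $C$ is clopen, $\chi(\tau)=1$ iff $x^\tau\in C$. As $x\in R_{W_i}=\operatorname{cl}S_{W_i}$, there is a point of $S_{W_i}$ in $O$. It lies on $\{z_i=x_i\}$ and on no other $\{z_j=x_j\}$, and its two sides have different colors. So it shows that $\chi$ depends on the $i$-th variable. Hence $\chi$ depends on all $m=k4^k$ variables, and Lemma 4 gives $\sigma$ and $K$ with $|K|=k$ and $\chi(\sigma^{(i)})\ne\chi(\sigma)$ for $i\in K$. Take $s=(x,\sigma,K)$. $\square$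

## 9. The space $X$ built from $L$, $Y$ and $B$

Let $L,E_1,\dots,E_k$ be as in $(P_n)$. Take $Y$, $B$, $D$ and the stars of Sections 6 and 7 for this $k$, and set $\kappa=\max(\aleph_0,w(L))$, $\lambda=\kappa^+$.

We use one more textbook fact: every base $\mathcal B$ of a space $M$ contains a base of cardinality $\le\max(\aleph_0,w(M))$. Fix a base $\mathcal U$ with $|\mathcal U|=w(M)$, and for each pair $(U,U')\in\mathcal U^2$ for which some $G\in\mathcal B$ has $U\subset G\subset U'$ select one such $G$. If $x$ is in an open set $H$, there are $U'\in\mathcal U$, $G\in\mathcal B$, $U\in\mathcal U$ with $x\in U\subset G\subset U'\subset H$, so the selected set for $(U,U')$ lies between $x$ and $H$.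

**A zero-dimensional cover $T$ of $L$.** Over copies of $L$ in the core we shall attach products with $L$. To keep $\operatorname{ind}$ small we attach (zero-dimensional)$\times L$, so we need a zero-dimensional space mapped onto $L$ in which the open sets of a good base of $L$ become clopen, up to their boundaries. Let $\mathcal O$ be a base of $L$ with $|\mathcal O|\le\kappa$ and $\operatorname{ind}\operatorname{bd}O\le1$ for $O\in\mathcal O$, and let $\mathcal O_i$ be a base of $E_i$ with $|\mathcal O_i|\le\kappa$ and $\operatorname{ind}\operatorname{bd}_{E_i}O\le0$ for $O\in\mathcal O_i$. Let $T_i$ be the set of all $(e,\tau,\tau')\in E_i\times\{0,1\}^{\mathcal O}\times\{0,1\}^{\mathcal O_i}$ such that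

* for $O\in\mathcal O$: $\tau_O=1\Rightarrow e\in\operatorname{cl}O$, and $\tau_O=0\Rightarrow e\notin O$;
* for $O\in\mathcal O_i$: $\tau_O'=1\Rightarrow e\in\operatorname{cl}_{E_i}O$, and $\tau'_O=0\Rightarrow e\notin O$.

These are closed conditions, so $T_i$ is compact, and $w(T_i)\le\kappa$. (If $e$ is on the boundary of $O$, both values of $\tau_O$ are allowed: $e$ is split, as dyadic points are split in $C_2$.) The projection $\theta_i:T_i\to E_i$ is onto: given $e$, put $\tau_O=1$ iff $e\in O$, and likewise for $\tau'$. The space $T_i$ is totally disconnected: on a connected subset $\tau$ and $\tau'$ are constant; if two of its points had first coordinates $e\ne e'$, pick $O\in\mathcal O_i$ with $e\in O$, $e'\notin\operatorname{cl}_{E_i}O$; then $\tau_O'$ is $1$ at the first and $0$ at the second point, a contradiction. Let $T=\bigsqcup_iT_i$ and $\theta=\bigcup\theta_i:T\to L$, which is onto. The clopen sets $G(O)=\{\tau_O=1\}\subset T$ ($O\in\mathcal O$) and $G_i'(O)=\{\tau_O'=1\}\subset T_i$ ($O\in\mathcal O_i$) satisfy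
$$\theta^{-1}(O)\subset G(O)\subset\theta^{-1}(\operatorname{cl}O),\qquad\theta_i^{-1}(O)\subset G'_i(O)\subset\theta_i^{-1}(\operatorname{cl}_{E_i}O). \tag{4}$$

**The core $Z$.** Let $Z=B[L_d]_{d\in D}$, where $L_d$ is a copy of $L$ mapped to the point $\bar d$. This repairs the lesser defect of Section 2: a partition that swallows the core near some $d$ completely contains $L_d$.

**The attachment $\Theta_0$.** Let $Y^*=Y[T\times\{d\}]_{d\in D}$, with $T\times\{d\}$ mapped to $\hat d$. It is compact; it is totally disconnected since the $T\times\{d\}$ are clopen and $T$, $Y$ are totally disconnected; and $w(Y^*)\le\kappa$, since $D$ is countable, $Y$ is metrizable, and (2) describes neighborhoods. Let $\psi:Y^*\to Z$ be $\pi$ on $Y$ and $\theta:T\times\{d\}\to L_d$ on $T\times\{d\}$. It is continuous at $y\in Y$: a neighborhood of $\pi(y)$ in $Z$ contains $O\cup\bigsqcup\{L_d:\bar d\in O,\ d\notin F\}$ with $O\ni\pi(y)$ open in $B$ and $F$ finite, and the preimage of this set is $\pi^{-1}(O)\cup\bigsqcup\{T\times\{d\}:\hat d\in\pi^{-1}(O),\ d\notin F\}$, which is open. Let $\Theta_0=Y^*\times L$ and $\varphi_0(y,l)=\psi(y)$.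

**The attachment $\Theta_s$ for a star $s=(c,\sigma,K)$.** By (Y1) choose distinct $d_{r,q}\in D$ ($0\le r\le k$, $q\in\mathbb N$) with $\hat d_{r,q}\to s_r$ as $q\to\infty$. Let $T^s=\{*\}\cup\bigsqcup_{r,q}T_{r,q}$ be the one-point compactification of the sum of copies $T_{r,q}$ of $T$; it is zero-dimensional. Let
$$\Theta_s=\{*\}\times L\ \cup\ \bigsqcup_qT_{0,q}\times L\ \cup\ \bigsqcup_{r=1}^k\bigsqcup_qT_{r,q}\times E_r .$$
It is closed in $T^s\times L$, since its complement is the union of the open sets $T_{r,q}\times(L\setminus E_r)$, $r\ge1$. Let $\varphi_s(*,l)=\bar c$ and $\varphi_s(t,l)=\theta(t)\in L_{d_{r,q}}$ for $t\in T_{r,q}$. It is continuous at points $(*,l)$: the $d_{r,q}$ are distinct and $\bar d_{r,q}\to\pi(s_r)=\bar c$ for all $r$, so every neighborhood of $\bar c$ in $Z$ contains all but finitely many $L_{d_{r,q}}$. Call the subset of $\Theta_s$ lying over $T_{r,q}$ the *part over $T_{r,q}$*; it equals $\varphi_s^{-1}(L_{d_{r,q}})$ and is clopen in $\Theta_s$.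

**The space $X$.** Let $S=\{0\}\cup\{\text{stars}\}$ and
$$X=Z[\Theta_s\times\{\alpha\},\varphi_s]_{(s,\alpha)\in S\times\lambda},$$
with retraction $\rho:X\to Z$. All $w(\Theta_s)\le\kappa$, so Lemma 3 applies.

## 10. Every partition between two faces of $X$ contains a copy of $L$

The aim is $\operatorname{Ind}X\ge n+1$. Let $\hat A=q^{-1}(A)$ and $\hat A'=q^{-1}(A')$; these are disjoint closed subsets of $B$, hence of $X$. Let $\Lambda=X\setminus(U\cup V)$ be a partition with $\hat A\subset U$, $\hat A'\subset V$. We show that $\Lambda$ contains a closed copy of $L$; then $\operatorname{Ind}\Lambda\ge\operatorname{Ind}L\ge n$ for every such $\Lambda$, so $\operatorname{Ind}X\ge n+1$.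

**Step 1: coloring $Y$.** If some $L_d\subset\Lambda$, we are done. Otherwise $D=D_U\cup D_V$, where $D_U=\{d:L_d\cap U\ne\emptyset\}$ and $D_V=\{d:L_d\cap V\ne\emptyset\}$. Let $C_U$ be the closed set of those $y\in Y$ every neighborhood of which contains $\hat d$ for infinitely many $d\in D_U$; define $C_V$ likewise. If $y$ were in neither set, some neighborhood of $y$ would contain only finitely many $\hat d$, against (Y1). So $C_U\cup C_V=Y$.

**Step 2: the case of a point $y\in C_U\cap C_V$.** Every neighborhood of $y$ in $Y^*$ contains, by (2), some $T\times\{d\}$ with $d\in D_U$, hence a point mapped by $\psi$ into $U$, since $\theta$ is onto. If $y^*$ is this point, then $\{y^*\}\times L\subset\varphi_0^{-1}(U\cap Z)$. So $\{y\}\times L\subset\operatorname{cl}\varphi_0^{-1}(U\cap Z)$, and similarly for $V$. By Lemma 3, $\{y\}\times L\times\{\alpha\}\subset\Lambda$ for some $\alpha$.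

**Step 3: the case $C_U\cap C_V=\emptyset$.** Then $C_U$ is clopen with complement $C_V$. We check the hypothesis of Lemma 6 for $C=C_U$. Let $y\in f^{-1}(A)$, that is, $\pi(y)\in\hat A\subset U$. The neighborhood $U\cap Z$ of $\pi(y)$ contains $O\cup\bigsqcup\{L_d:\bar d\in O,\ d\notin F\}$ with $O\ni\pi(y)$ open in $B$ and $F$ finite. So for all but finitely many $d$ with $\hat d\in\pi^{-1}(O)$ we have $L_d\subset U$, hence $d\notin D_V$. So $y\notin C_V$. Thus $f^{-1}(A)\subset C_U$, and similarly $f^{-1}(A')\subset C_V$. By Lemma 6 there is a star $s$ with, up to exchanging $U$ and $V$, $s_0\in C_U$ and $s_1,\dots,s_k\in C_V$.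

As $s_0\notin C_V$ and the $d_{0,q}$ are distinct with $\hat d_{0,q}\to s_0$, we have $d_{0,q}\notin D_V$, hence $d_{0,q}\in D_U$, for almost all $q$. For these $q$, $T_{0,q}$ contains $t$ with $\theta(t)\in U\cap L_{d_{0,q}}$, so $\{t\}\times L\subset\varphi_s^{-1}(U\cap Z)$. As $q\to\infty$ these $t$ tend to $*$, so $\{*\}\times L\subset\operatorname{cl}\varphi_s^{-1}(U\cap Z)$. In the same way, since $s_r\notin C_U$ and the part over $T_{r,q}$ is $T_{r,q}\times E_r$, we get $\{*\}\times E_r\subset\operatorname{cl}\varphi_s^{-1}(V\cap Z)$ for $r=1,\dots,k$. As $\bigcup_rE_r=L$, Lemma 3 gives $\{*\}\times L\times\{\alpha\}\subset\Lambda$ for some $\alpha$. $\square$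

## 11. Small neighborhoods in $X$

The aim is $\operatorname{ind}X\le2$. We find, inside any given neighborhood of any point, an open neighborhood with boundary of $\operatorname{ind}\le1$.

**(a) Points of $\Theta_s\times\{\alpha\}$.** This set is clopen in $X$, and $\Theta_s$ is a closed subset of (zero-dimensional compact)$\times L$, so $\operatorname{ind}\Theta_s\le\operatorname{ind}L\le2$ by (F6).

**(b) Points $z\in L_d$.** Recall that $L_d$ is clopen in $Z$. By (2) the given neighborhood of $z$ contains $\rho^{-1}(O')$ minus finitely many $\Theta_s\times\{\alpha\}$, with $O'\ni z$ open in $L_d$. Take $O\in\mathcal O$ with $z\in O$ and $\operatorname{cl}O\subset O'$, in $L_d=L$. Apply Lemma 2 with $N_Z=O$, with the finite set of excluded indices, and otherwise with the copies of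

* $N_0=(G(O)\times\{d\})\times L$;
* for a star $s$: $N_s=G(O)\times L$ if $d=d_{0,q}$, and $N_s=G(O)\times E_r$ if $d=d_{r,q}$ with $r\ge1$, where $G(O)\subset T_{r,q}$; and $N_s=\emptyset$ if $d$ is no $d_{r,q}$.

Since $\psi^{-1}(L_d)=T\times\{d\}$ and $\varphi_s^{-1}(L_{d_{r,q}})$ is the part over $T_{r,q}$, (4) gives the inclusions required in Lemma 2. All these sets are clopen. So the resulting neighborhood of $z$, which lies in $\rho^{-1}(\operatorname{cl}O)$ and so inside the given one, has boundary $\operatorname{bd}O$, and $\operatorname{ind}\operatorname{bd}O\le1$.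

**(c) Points $z\in B$.** By (2), used in $X$ and in $Z$, the given neighborhood of $z$ contains $\rho^{-1}(O_Z)$ minus finitely many $\Theta_s\times\{\alpha\}$, with $O_Z=O\cup\bigsqcup\{L_d:d\notin F,\ \bar d\in O\}$, $O\ni z$ open in $B$, $F\subset D$ finite. Take $N$ from Lemma 5 for $z$, $O$ and any $j$.

**Step 1: the trace on $Z$.** Put $N^\circ=B\setminus\pi(Y\setminus N)$. It is open and contains $z$, because $\pi^{-1}(z)\subset N$. Since $\{\hat d\}$ is a class, $\bar d\in N^\circ$ iff $\hat d\in N$ iff $\bar d\in\pi(N)$. As $N^\circ\subset\pi(N)$ and $\pi(N)$ is closed, $\operatorname{cl}N^\circ\subset\pi(N)$. The points $\hat d\in N$ are dense in $N$, and $\pi$ maps them into $N^\circ$; so $\pi(N)\subset\operatorname{cl}N^\circ$. Hence $\operatorname{cl}N^\circ=\pi(N)$ and $\operatorname{bd}N^\circ=\pi(N)\setminus N^\circ=\partial N$. Let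
$$N_Z=N^\circ\cup\bigsqcup\{L_d:\hat d\in N,\ d\notin F\}.$$
For $d\notin F$ the preimages of $N^\circ$ and of $\pi(N)$ in $L_d$ are both $L_d$ if $\hat d\in N$ and both $\emptyset$ otherwise. So Lemma 2, applied in $Z=B[L_d]$, shows that $N_Z$ is open in $Z$, $\operatorname{bd}N_Z=\partial N$ and
$$\operatorname{cl}N_Z=\pi(N)\cup\bigsqcup\{L_d:\hat d\in N,\ d\notin F\}\subset O_Z,$$
the last inclusion because $N\subset\pi^{-1}(O)$.

**Step 2: the trace on $\Theta_0$.** Let $N_0=\big(N\cup\bigsqcup\{T\times\{d\}:\hat d\in N,\ d\notin F\}\big)\times L$. It is clopen, and $\varphi_0^{-1}(N_Z)\subset N_0\subset\varphi_0^{-1}(\operatorname{cl}N_Z)$, since $\pi^{-1}(N^\circ)\subset N\subset\pi^{-1}(\pi(N))$.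

**Step 3: the traces on the $\Theta_s$, $s$ a star over $c$.** We look for open $N_s$ with $\varphi_s^{-1}(N_Z)\subset N_s\subset\varphi_s^{-1}(\operatorname{cl}N_Z)$ and small boundary. Call the part over $T_{r,q}$ *good* if $\hat d_{r,q}\in N$ and $d_{r,q}\notin F$. The good parts are mapped into $N_Z$, the other parts are mapped off $\operatorname{cl}N_Z$, and $\{*\}\times L$ is mapped to $\bar c$. So the requirement is: $N_s$ contains all good parts and no point of the other parts; it contains $\{*\}\times L$ if $\bar c\in N^\circ$, and it is disjoint from $\{*\}\times L$ if $\bar c\notin\pi(N)$. Since $\hat d_{r,q}\to s_r$ with distinct $d_{r,q}$, and $N$ is clopen: if $s_r\in N$, almost all parts over $T_{r,q}$, $q\in\mathbb N$, are good; if $s_r\notin N$, only finitely many are. Recall $s\subset\pi^{-1}(\bar c)$. By Lemma 5 there are four cases.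

1. $N\cap s=s$. Let $N_s=\{*\}\times L\,\cup$ good parts. The complement consists of finitely many parts, so $N_s$ is clopen. The requirement holds because $\bar c\in\pi(N)$.
2. $N\cap s=\emptyset$. Let $N_s$ be the union of the finitely many good parts. It is clopen, and $\bar c\notin N^\circ$.
3. $N\cap s=\{s_r\}$ with $r\ge1$. Let $N_s$ be the union of the good parts, an open set; $\bar c\notin N^\circ$ since $s_0\notin N$. All but finitely many good parts have the form $T_{r,q}\times E_r$, so a point $(*,l)$ with $l\notin E_r$ is not in $\operatorname{cl}N_s$. Parts are clopen, so $\operatorname{bd}N_s\subset\{*\}\times E_r$.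
4. $N\cap s=s\setminus\{s_r\}$ with $r\ge1$. Let $N_s=\{*\}\times(L\setminus E_r)\,\cup$ good parts. Here $\bar c\notin N^\circ$ since $s_r\notin N$, and $\bar c\in\pi(N)$ since $s_0\in N$; so the requirement holds. The set is open: near $(*,l)$ with $l\notin E_r$ there are no points of $\Theta_s$ over $T_{r,q}$, $q\in\mathbb N$, and almost all parts over the other $T_{r',q}$ are good. The union of $\{*\}\times L$ and the good parts is closed, so $\operatorname{bd}N_s\subset\{*\}\times E_r$.

The whole construction was arranged so that the set $\{*\}\times L$, which Section 10 forces into partitions, never lies in these boundaries as a whole unless it equals some $\{*\}\times E_r$.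

**Step 4: the boundary has $\operatorname{ind}\le1$.** Apply Lemma 2 with $N_Z$, with $N_{s,\alpha}=\emptyset$ for the finitely many excluded $(s,\alpha)$ and $N_{s,\alpha}=N_s\times\{\alpha\}$ otherwise. We get an open neighborhood of $z$ contained in $\rho^{-1}(O_Z)$ minus the excluded pieces, so inside the given one. Its boundary is
$$\Pi=\partial N\cup\bigsqcup_{s,\alpha}\operatorname{bd}N_{s,\alpha}.$$
The pieces $\operatorname{bd}N_{s,\alpha}$ are clopen in $\Pi$ and have $\operatorname{ind}\le\max_r\operatorname{ind}E_r\le1$. A nonempty piece occurs only in cases 3 and 4; there the class $\pi^{-1}(\bar c)\supset s$ meets both $N$ and $Y\setminus N$, so $\bar c\in\partial N$, and $\rho$ maps the piece to $\bar c$. Hence $\rho$ maps $\Pi$ into the zero-dimensional set $\partial N$. The sets $\rho^{-1}(O_1)\cap\Pi$ minus finitely many pieces, with $O_1$ clopen in $\partial N$, are clopen in $\Pi$, and by (2) they form bases at the points of $\partial N$. So $\operatorname{ind}\Pi\le1$, and therefore $\operatorname{ind}X\le2$. $\square$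

## 12. A finite cover of $X$ by closed sets with $\operatorname{ind}\le1$

To close the induction we must also produce the cover required in $(P_{n+1})$. In Section 1 we split $\Xi$ into the parts $\Xi_2$ and $\Xi_3$, so that in each part neighborhoods could be cut without harm. Here $p=m+1$ families of boxes do the same: the family $\mathcal W^j$ never splits a star in $S_j$. For $1\le i,h\le k$ and $1\le j\le p$ let
$$X_{i,h,j}=Z_i\ \cup\ \bigsqcup_\alpha\Big(Y\cup\bigsqcup_dT_i\times\{d\}\Big)\times E_h\times\{\alpha\}\ \cup\bigsqcup_{s\in S_j,\,\alpha}\Theta_s^{i,h}\times\{\alpha\},$$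
where $Z_i=B\cup\bigsqcup_dE_i^{(d)}$, $E_i^{(d)}\subset L_d$ is the copy of $E_i$, and, writing $(T_i)_{r,q}\subset T_{r,q}$ for the copy of $T_i$,
$$\Theta_s^{i,h}=\{*\}\times E_h\ \cup\ \bigsqcup_q(T_i)_{0,q}\times E_h\ \cup\bigsqcup_{r\ge1,\,q}(T_i)_{r,q}\times(E_r\cap E_h).$$

**Step 1: these sets are closed.** $\Theta_s^{i,h}$ is the intersection of $\Theta_s$ with the closed set $(\{*\}\cup\bigsqcup(T_i)_{r,q})\times E_h$. The set $Y\cup\bigsqcup_dT_i\times\{d\}$ is closed in $Y^*$, and $Z_i$ is closed in $Z$, both as closed subattachments. All maps $\varphi_s$ send the parts listed into $Z_i$, because $\theta(T_i)=E_i$. So by Section 4, $X_{i,h,j}$ is closed in $X$ and carries the attachment topology over $Z_i$, which in turn carries the attachment topology over $B$. Each contains $B$ and is nonempty.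

**Step 2: they cover $X$.** Every star is in some $S_j$, $L=\bigcup E_h$ and $T=\bigsqcup T_i$. This takes care of $Z$, of $Y^*\times L$, of the points $(*,l)$ and of the parts $T_{0,q}\times L$. A point $(t,e)\in(T_i)_{r,q}\times E_r$ with $r\ge1$ is in $\Theta_s^{i,r}$.

**Step 3: $\operatorname{ind}X_{i,h,j}\le1$.** The attached pieces are clopen and are closed subsets of (zero-dimensional compact)$\times E_h$, so they have $\operatorname{ind}\le1$ by (F6).

At points of $E_i^{(d)}$, which is clopen in $Z_i$, argue as in (b) of Section 11, with $O\in\mathcal O_i$, $N_{Z_i}=O$ and the clopen sets $(G_i'(O)\times\{d\})\times E_h$; $G'_i(O)\times E_h$ if $d=d_{0,q}$; $G_i'(O)\times(E_r\cap E_h)$ if $d=d_{r,q}$, $r\ge1$; and $\emptyset$ for stars with $d$ no $d_{r,q}$. The hypotheses of Lemma 2 follow from the second half of (4). The boundary is $\operatorname{bd}_{E_i}O$, and $\operatorname{ind}\operatorname{bd}_{E_i}O\le0$.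

At points $z\in B$ argue as in (c) of Section 11 with $N$ from Lemma 5 *for this $j$*, intersecting the sets $N_Z,N_0,N_s$ there with $Z_i$ and with the pieces of $X_{i,h,j}$. We have $N_Z\cap Z_i=N^\circ\cup\bigsqcup\{E_i^{(d)}:\hat d\in N,\ d\notin F\}$, and Lemma 2 in $Z_i=B[E_i^{(d)}]$ shows that its closure in $Z_i$ is $\operatorname{cl}N_Z\cap Z_i$ and its boundary is $\partial N$. So the inclusions required in Lemma 2 for the pieces over $Z_i$ follow from those in Section 11. Only stars $s\in S_j$ occur, and for these $N\cap s\in\{\emptyset,s\}$ by Lemma 5. So only the clopen cases 1 and 2 occur, $N_0$ is clopen anyway, and the boundary of the neighborhood is $\partial N$, which is zero-dimensional. Hence $\operatorname{ind}X_{i,h,j}\le1$.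

By Sections 10 and 11 and these three steps, $X$ with the $k^2p$ sets $X_{i,h,j}$ satisfies $(P_{n+1})$. Hence $(P_n)$ holds for all $n\ge1$. $\square$

## 13. Proofs of Theorems A, B and C

**Proof of Theorem A.** Let $n\ge2$ and let $L,E_1,\dots,E_k$ be as in $(P_n)$. Since $\operatorname{ind}E_i\le1$, $\operatorname{Ind}E_i\le1$ by (F2), so Lemma 1 gives $n\le\operatorname{Ind}L\le k<\infty$.

Next we descend to the exact value $n$. Suppose a compact $K$ has $1\le\operatorname{Ind}K=N<\infty$. As $\operatorname{Ind}K\le N-1$ fails, there is a pair of disjoint closed sets between which no partition has $\operatorname{Ind}\le N-2$; as $\operatorname{Ind}K\le N$, some partition between them has $\operatorname{Ind}\le N-1$. This partition is a closed subspace of $K$ with $\operatorname{Ind}$ exactly $N-1$. Descending from $L$ in this way, we get a closed $Z_n\subset L$ with $\operatorname{Ind}Z_n=n$.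

Now $\operatorname{ind}Z_n\le\operatorname{ind}L\le2$. If $\operatorname{ind}Z_n\le1$, then $\operatorname{Ind}Z_n\le1<n$ by (F2), which is false; so $\operatorname{ind}Z_n=2$. Since $\dim E_i\le\operatorname{ind}E_i\le1$, (F4) and (F3) give $\dim Z_n\le\dim L\le1$. As $Z_n\ne\emptyset$, the only other possibility is $\dim Z_n=0$, and then $\operatorname{Ind}Z_n=0$, which is false. So $\dim Z_n=1$. $\blacksquare$

**Proof of Theorem B.** If $\operatorname{ind}X=2$, then $\operatorname{Ind}X\ge2$ and $\dim X\le2$ by (F1), and $\dim X\ne0$, since otherwise $\operatorname{Ind}X=0$. So only the listed pairs occur.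

Conversely, let first $n\ge2$ be finite. Then $Z_n$ realizes $(1,n)$, and $Z_n\sqcup[0,1]^2$ realizes $(2,n)$: for finite disjoint sums all three dimensions are maxima. Let $Z_\infty$ be the one-point compactification of $\bigsqcup_{n\ge2}Z_n$. The added point has a base of clopen neighborhoods and the $Z_n$ are clopen, so $\operatorname{ind}Z_\infty=2$. By the countable closed sum theorem, $\dim Z_\infty=1$. By (F3), $\operatorname{Ind}Z_\infty\ge n$ for all $n$, so $\operatorname{Ind}Z_\infty=\infty$. So $Z_\infty$ and $Z_\infty\sqcup[0,1]^2$ realize $(1,\infty)$ and $(2,\infty)$. $\blacksquare$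

**Proof of Theorem C.** Let $i\ge2$, $1\le d\le i$, $2i-1\le n\le\infty$. Take $X_i\sqcup Z_n\sqcup[0,1]^d$, where $X_i$ is the space of Filippov, Lifanov and Pasynkov with $\dim=1$, $\operatorname{ind}=i$, $\operatorname{Ind}=2i-1$. Then $\dim=\max(1,1,d)=d$, $\operatorname{ind}=\max(i,2,d)=i$, and $\operatorname{Ind}=\max(2i-1,n,d)=n$, because $d\le i\le2i-1\le n$. $\blacksquare$
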